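# Primitivity of polynomial rings need not pass to fewer variables

Throughout, rings are associative with identity, and $R[X_1,\dots,X_n]$ is the polynomial ring in $n$ commuting central indeterminates.

## A guess: primitivity survives the removal of a variable

**Definition.** A ring is *(right) primitive* if it has a faithful simple right module.

Suppose that $R[X_1,\dots,X_n]$ is primitive. Is $R[X_1,\dots,X_m]$ primitive for every $m$ with $1\le m\le n$? The coefficient ring $R$ itself is not required to be primitive. The paper "On the primitivity of polynomial rings with nonprimitive coefficient rings" is the source of this question. As background we are told that the answer is yes when $R$ is a semilocal hereditary noetherian prime ring whose Jacobson radical contains a nonzero central element.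

The natural guess is *yes*: we only remove a variable. Let us test it.

**Commutative rings.** A simple module over a commutative ring $A$ is $A/\mathfrak m$ with annihilator $\mathfrak m$, so a commutative primitive ring is a field. Since $X_1$ is not invertible in $R[X_1,\dots,X_n]$, the hypothesis never holds, and the guess is vacuously right.

**Division rings.** Let $\Delta$ be a division ring with center $Z$. First, *every nonzero ideal $Q$ of $\Delta[X_1,\dots,X_n]$ contains a nonzero polynomial with coefficients in $Z$.* Take $0\ne f\in Q$ with the fewest monomials, scaled so that one coefficient is $1$. For $d\in\Delta$ the polynomial $df-fd\in Q$ has fewer monomials, so it is $0$; hence all coefficients of $f$ are central.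

Now suppose $\Delta$ contains commuting elements $a_1,\dots,a_n$ algebraically independent over $Z$. Let $\Delta$ act on $M=\Delta$ by right multiplication and let $X_i$ act as *left* multiplication by $a_i$. These actions commute, so $M$ is a right $\Delta[X_1,\dots,X_n]$-module. It is simple, already over $\Delta$. If its annihilator were nonzero, it would contain some $0\neq f\in Z[X_1,\dots,X_n]$, and then $f(a_1,\dots,a_n)=0$, which is excluded. So $\Delta[X_1,\dots,X_n]$ is primitive. Forgetting $a_n$, we see that $\Delta[X_1,\dots,X_m]$ is primitive for all $1\le m\le n$, with the same module.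

Such $\Delta$ exist. Let $F=\mathbb Q(a_1,\dots,a_n)$ and $\sigma(a_i)=\pi_ia_i$ with distinct primes $\pi_i$. Let $\Delta=F((y;\sigma))$ be the skew Laurent series with $yb=\sigma(b)y$. If $\sum c_iy^i$ commutes with $a_1$, then $c_i(\pi_1^i-1)a_1=0$, so only $c_0$ survives. If $c_0$ commutes with $y$, then $\sigma(c_0)=c_0$. Write $c_0=f/g$ in lowest terms; then $\sigma(f)=cf$ and $\sigma(g)=cg$ with the same scalar $c$. Monomials are eigenvectors of $\sigma$ with distinct eigenvalues, so $f$ and $g$ are scalar multiples of one monomial and $c_0\in\mathbb Q$. Thus $Z=\mathbb Q$.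

**Power series over a division ring.** With $\Delta$ and $a_i$ as above ($n\ge1$), let $R=\Delta[[t]]$ with $t$ central. A series with nonzero constant term is a unit, so $R$ is local with Jacobson radical $tR\ne0$, and $R$ is *not* primitive. (Its nonzero right ideals are the $t^eR$, so it is of the kind described in the background.) Let $M=\Delta((t))$, with $R$ acting on the right and $X_i$ acting as left multiplication by $a_it^{-1}$.

* $M$ is simple over $R[X_1,\dots,X_n]$. A nonzero element is $t^eh$ with $h$ a unit of $R$. Since $a_1^ih$ is a unit, $(a_1t^{-1})^it^ehR=t^{e-i}R$. The union of these over $i$ is $M$.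
* $M$ is faithful. If its annihilator is nonzero, inverting $t$ gives a nonzero ideal of $\Delta((t))[X_1,\dots,X_n]$ that still kills $M$. By the fact above it contains some $0\ne f=\sum c_\alpha X^\alpha$ with coefficients in the center of $\Delta((t))$, which lies in $Z((t))$. Then $\sum_\alpha c_\alpha t^{-|\alpha|}a^\alpha=0$. Comparing coefficients of each power of $t$ gives $Z$-linear relations between the distinct monomials $a^\alpha$, so all $c_\alpha=0$, a contradiction.

So $R[X_1,\dots,X_m]$ is primitive for $1\le m\le n$, while $R$ is not. This shows why $m=0$ is left out of the question, and the guess passes again.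

**The proof one would try, and where it stops.** Take a faithful simple right $R[X_1,\dots,X_n]$-module $M$ and regard it as an $R[X_1,\dots,X_m]$-module. It stays faithful. What can fail is simplicity, and badly. Let $R=k[[t]]$ with $k$ a field, and let $X$ act on $M=k((t))$ as $t^{-1}$. Then $M$ is a simple $R[X]$-module, but its $R$-submodules are $0$, the $t^eR$, and $M$. There is no maximal one, so $M$ has no simple quotient over $R$. The element $t$ lies in the radical of $R$, so $1-tr$ is invertible for every $r\in R$; but $1-tX$ kills $M$. A new variable can destroy the invertibility of $1-f$.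

A *central* radical element such as $t$ loses its power as soon as the first variable appears. To refute the guess we want an ideal $N$ of $R$ such that $1-f$ is invertible for all $f\in N[X_1,\dots,X_{n-1}]$, while $1-c$ is not invertible for some $c\in N[X_1,\dots,X_n]$. This can be arranged for every $n$.

## A ring with a prescribed threshold

**Theorem.** For every integer $n\ge 1$ there is a ring $R$ (a countable graded local algebra over a countable algebraically closed field $k$ of any prescribed characteristic) such that for all integers $m\ge 0$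
$$R[X_1,\dots ,X_m]\ \text{is primitive}\iff m\ge n .$$
For $m<n$ the Jacobson radical of $R[X_1,\dots,X_m]$ is nonzero. For $m\ge n$ the ring is both right and left primitive.

With $n=2$, the ring $R[X_1,X_2]$ is primitive and $R[X_1]$ is not, so the guess is wrong.

We use two textbook facts on the Jacobson radical $J(A)$: a right or left primitive ring $A$ has $J(A)=0$; and if $V$ is an ideal of $A$ with $1-f$ invertible for all $f\in V$, then $V\subseteq J(A)$. We also use one criterion.

**Criterion.** Let $A$ be a ring and $c\in A$ with $(1-c)A\ne A$. If $Q+(1-c)A=A$ for every nonzero ideal $Q$, then $A$ is right primitive.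

*Proof.* Choose a maximal right ideal $\mathfrak M\supseteq(1-c)A$. The annihilator $Q$ of the simple module $A/\mathfrak M$ is an ideal contained in $\mathfrak M$. If $Q\neq0$, then $\mathfrak M\supseteq Q+(1-c)A=A$, a contradiction. So $A/\mathfrak M$ is faithful. $\square$

The ring will be $R=k\oplus N$, where $N$ is the part of positive degree of a graded quotient of a free algebra. We need two things.

* For $f\in N[X_1,\dots,X_{n-1}]$, the candidate inverse of $1-f$ is $\sum_i f^i$; we want its components of large degree to vanish.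
* For each $m\ge n$ we want $c\in N[X_1,\dots,X_m]$ of degree one that is not nilpotent and satisfies the criterion.

These pull in opposite directions: the first asks for many relations, the second for few (so that $c^t\ne0$), and at the same time for enough of them that every nonzero ideal is comaximal with $1-c$. If we simply imposed the relations, we would have to control the ideal they generate. Instead we describe the ideal by duality: we choose a set of *tests*, and an element is zero when it passes all of them.

## Two free algebras in duality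

Fix $n\ge1$ and a countable algebraically closed field $k$, for example $\overline{\mathbb Q}$ or $\overline{\mathbb F}_p$. Let
$$\Lambda=\{*,0,1,\dots ,n\}\cup\{(m,i): m>n,\ 1\le i\le m\}.$$
This is a countable set of letters. Enumerate it as $\lambda_0=0,\lambda_1,\lambda_2,\dots$ and put $A_j=\{\lambda_0,\dots,\lambda_j\}$, so $0\in A_j$ always. (The letters $(m,i)$ serve the rings with $m>n$ variables.)

Let $T=k\langle x_\lambda:\lambda\in\Lambda\rangle$ and $\Gamma=k\langle e_\lambda:\lambda\in\Lambda\rangle$ be free algebras graded by length, and $T_+=\bigoplus_{t\ge1}T_t$. "Degree" and "homogeneous" always refer to this grading; the $X_i$ have degree $0$. A *word* is a monomial in the $e_\lambda$ with coefficient $1$.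

**Definition (pairing).** Let $\langle\ ,\ \rangle:T\times\Gamma\to k$ be the bilinear form for which the monomials $x_{\lambda_1}\cdots x_{\lambda_t}$ and $e_{\lambda_1}\cdots e_{\lambda_t}$ are dual bases. Extend it $k[X_1,\dots,X_m]$-linearly to $T[X_1,\dots,X_m]\times\Gamma\to k[X_1,\dots,X_m]$.

For example, $\langle x_0x_1+3x_1x_0,\ e_1e_0\rangle=3$. The pairing is nondegenerate in each degree and zero between different degrees. Since concatenation of monomials of fixed lengths is injective, for homogeneous elements with $\deg f=\deg w$ and $\deg f'=\deg w'$,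
$$\langle ff',ww'\rangle=\langle f,w\rangle\langle f',w'\rangle. \tag{1}$$
Cutting both sides at the same places is the only computation we shall ever do with the pairing.

**The theorem in miniature.** Take $n=1$ and $f=\alpha x_0+\beta x_1$ with $\alpha,\beta\in k$ not both zero. Put $z=\beta e_0-\alpha e_1$. Then $\langle f,z\rangle=\alpha\beta-\beta\alpha=0$, so by (1) $f^t$ is orthogonal to every product of $t$ homogeneous elements of degree $1$ that has a factor $z$. If all long tests have such a factor, large powers of $f$ count as zero. But $c=x_0+X_1x_1$ has $\langle c,z\rangle=\beta-\alpha X_1\ne0$, so $c$ is not killed by this. One more variable lets $c$ slip through.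

**Definition (the homomorphisms $\chi_m$ and the elements $c_m$).** For $m\ge n$ let $\chi_m:\Gamma\to k[X_1,\dots,X_m]$ be the algebra homomorphism with
$$\chi_m(e_*)=\chi_m(e_0)=1,\quad \chi_m(e_i)=X_i\ (1\le i\le n),\quad \chi_m(e_{(m,i)})=X_i,\quad \chi_m(e_{(m',i)})=0\ (m'\ne m),$$
and let $c_m=\sum_\lambda\chi_m(e_\lambda)x_\lambda\in T_1[X_1,\dots,X_m]$, a finite sum.

For $n=1$ we have $c_1=x_*+x_0+X_1x_1$ and $c_2=x_*+x_0+X_1x_1+X_1x_{(2,1)}+X_2x_{(2,2)}$. The coefficient of a monomial in $c_m^t$ is the product of the values of its letters, so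
$$\langle c_m^t,w\rangle=\chi_m(w)\qquad(w\in\Gamma_t). \tag{2}$$

**Definition (good).** A homogeneous $g\in\Gamma$ is *good* if $\chi_m(g)\ne0$ for all $m\ge n$.

Products of good elements are good, since polynomial rings over $k$ are domains. The letter $e_{(n+1,1)}$ is not good, since $\chi_n$ kills it. Put $\varepsilon_0=e_0$, $\varepsilon_*=e_*$, and $\varepsilon_\lambda=e_0+e_\lambda$ otherwise. Each $\varepsilon_\lambda$ is good: its value is $1$ or $1+X_i$. Since $0\in A_j$, the families $\{\varepsilon_\lambda\}_{\lambda\in A_j}$ and $\{e_\lambda\}_{\lambda\in A_j}$ have the same span.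

Let $\Gamma'=k\langle e_0,\dots,e_n\rangle\subset\Gamma$ and let $\mathrm{ab}:\Gamma'\to k[e_0,\dots,e_n]$ be abelianization. If $g\in\Gamma'$ is homogeneous with $\mathrm{ab}(g)\ne0$, then $g$ is good: $\chi_m(g)=\mathrm{ab}(g)(1,X_1,\dots,X_n)$ is the dehomogenization of a nonzero form, hence nonzero.

**Lemma 1 (prescribed values).** For $m\ge n$ and $0\ne p\in k[X_1,\dots,X_m]$ there is a good $q$ of positive degree with $\chi_m(q)=p$.

*Proof.* Let $D\ge\max(1,\deg p)$ and $p=\sum_\alpha p_\alpha X^\alpha$.

If $m=n$, take $q=\sum_\alpha p_\alpha e_0^{D-|\alpha|}e_1^{\alpha_1}\cdots e_n^{\alpha_n}$. Then $\chi_{m'}(q)=p\ne0$ for all $m'\ge n$.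

If $m>n$, let $q_0=\sum_\alpha p_\alpha e_0^{D-|\alpha|}e_{(m,1)}^{\alpha_1}\cdots e_{(m,m)}^{\alpha_m}$. Then $\chi_m(q_0)=p$, but for $m'\ne m$ we get $\chi_{m'}(q_0)=p(0)$, which may vanish. Correct this with $q=q_0+e_0^{D-1}(e_1-e_{(m,1)})$, homogeneous of degree $D$. Then $\chi_m(q)=p+X_1-X_1=p$ and $\chi_{m'}(q)=p(0)+X_1\ne0$ for $m'\neq m$. $\square$

## Matrices over $n-1$ variables, forms in $n+1$ letters

Let $P=k[X_1,\dots,X_{n-1}]$, with $P=k$ if $n=1$. In the miniature, $\langle f^t,\cdot\rangle$ was multiplicative. For general $f$ it is one entry of a matrix representation.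

**Lemma 2.** Let $f\in T_+[X_1,\dots,X_{n-1}]$ and $S=\sum_{i\ge0}f^i=\sum_tS_t$ with $S_t\in T_t[X_1,\dots,X_{n-1}]$ (formal series). There are a finite index set $\Sigma$, an element $\emptyset\in\Sigma$, and a $k$-algebra homomorphism $\mu:\Gamma\to M_\Sigma(P)$ with $\langle S_t,w\rangle=\mu(w)_{\emptyset,\emptyset}$ for all $t$ and all $w\in\Gamma_t$.

*Proof.* Each $S_t$ is a finite sum, because $f^i$ starts in degree $\geq i$. Let $f_u\in P$ be the coefficient in $f$ of the monomial $u$. Let $\Sigma$ consist of the empty monomial $\emptyset$ and all proper suffixes of monomials occurring in $f$. Define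
$$\mu(e_\lambda)_{\emptyset,q'}=f_{x_\lambda q'},\qquad \mu(e_\lambda)_{q,q'}=\begin{cases}1&\text{if }q=x_\lambda q'\\0&\text{otherwise}\end{cases}\quad(q\ne\emptyset).$$

We follow the first letter of a monomial in the series $qS$, $q\in\Sigma$. For $q=\emptyset$, use $S=1+fS$: the part of $S$ made of monomials beginning with $x_\lambda$ is $x_\lambda\sum_{q'\in\Sigma}f_{x_\lambda q'}\,q'S$, because every monomial $x_\lambda q'$ occurring in $f$ has $q'\in\Sigma$. For $q\ne\emptyset$, the corresponding part of $qS$ is $x_\lambda q'S$ if $q=x_\lambda q'$ (then $q'\in\Sigma$), and $0$ if $q$ does not begin with $x_\lambda$. In both cases the coefficient of $x_{\nu_1}\cdots x_{\nu_t}$ in $qS$ is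
$$\sum_{q'\in\Sigma}\mu(e_{\nu_1})_{q,q'}\cdot\bigl(\text{coefficient of }x_{\nu_2}\cdots x_{\nu_t}\text{ in }q'S\bigr).$$
The constant term of $qS$ is $\delta_{q,\emptyset}$. By induction on $t$, the coefficient of $x_{\nu_1}\cdots x_{\nu_t}$ in $qS$ is $\mu(e_{\nu_1}\cdots e_{\nu_t})_{q,\emptyset}$. Take $q=\emptyset$. $\square$

For example, if $f=x_0x_1$ then $\Sigma=\{\emptyset,x_1\}$, and the only nonzero entries are $\mu(e_0)_{\emptyset,x_1}=1$ and $\mu(e_1)_{x_1,\emptyset}=1$. Indeed $\mu(e_0e_1)_{\emptyset,\emptyset}=1$ is the coefficient of $x_0x_1$ in $S=\sum_i(x_0x_1)^i$.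

**Lemma 3.** Let $\nu:\Gamma\to M_r(P)$ be a $k$-algebra homomorphism. There is a homogeneous $z\in\Gamma'$ of positive degree with $\mathrm{ab}(z)\ne0$ and $\nu(z)=0$.

For $n=2$, $r=1$ and $\nu(e_0)=1$, $\nu(e_1)=X_1$, $\nu(e_2)=X_1^2$ one can take $z=e_1^2-e_0e_2$. The lemma fails if $P$ is replaced by $k[X_1,\dots,X_n]$: take $r=1$ and $\nu=\chi_n$, for which $\chi_n(z)=\mathrm{ab}(z)(1,X_1,\dots,X_n)\neq0$. This is where $n-1$ and $n$ variables part ways.

*Proof.* **Step 1: reduce to lowering a rank.** Among homogeneous $g\in\Gamma'$ of positive degree with $\mathrm{ab}(g)\ne0$ (for instance $e_0$) choose one with $\rho=\operatorname{rank}\nu(g)$ over $\operatorname{Frac}P$ minimal. If $\rho=0$ we are done with $z=g$. Suppose $\rho>0$. Taking $\rho$ independent columns of $\nu(g)$, write $\nu(g)=CE$ with $C$ of size $r\times\rho$ over $P$ and $E$ of size $\rho\times r$ over $\operatorname{Frac}P$. Choose $0\ne\delta\in P$ such that $E'=\delta E$ has entries in $P$.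

For $L\ge1$ choose a subspace $Z_L\subset\Gamma'_L$ mapped isomorphically by $\mathrm{ab}$ onto the forms of degree $L$ in $e_0,\dots,e_n$; thus $\dim Z_L=\binom{L+n}{n}$. For $0\ne w\in Z_L$, the element $gwg$ is homogeneous with $\mathrm{ab}(gwg)=\mathrm{ab}(g)^2\mathrm{ab}(w)\ne0$, and $\nu(gwg)=C\,(E\nu(w)C)\,E$. If $\det(E'\nu(w)C)=0$, then the $\rho\times\rho$ matrix $E\nu(w)C$ is singular and $\operatorname{rank}\nu(gwg)<\rho$, against minimality. It remains to find such a $w$.

**Step 2: count equations and unknowns.** Let $\kappa'$ bound the degrees of the entries of $\nu(e_0),\dots,\nu(e_n)$. For $w\in\Gamma'_L$ the entries of $\nu(w)$ have total degree at most $\kappa'L$, so $\det(E'\nu(w)C)$ has total degree at most $\rho(\kappa+\kappa'L)$ in $X_1,\dots,X_{n-1}$, with $\kappa$ independent of $L$. The entries of $E'\nu(w)C$ are linear in $w$, so each coefficient of this determinant is zero or a form of degree $\rho\ge1$ in the coordinates of $w\in Z_L$. Its vanishing is thus a system of at most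
$$\binom{\rho(\kappa+\kappa'L)+n-1}{n-1}=O(L^{n-1})$$
homogeneous equations of positive degree in $\binom{L+n}{n}\sim L^n/n!$ unknowns. For large $L$ there are fewer equations than unknowns. Over an algebraically closed field such a system has a nonzero solution $w$. This contradicts minimality, so $\rho=0$. $\square$

## Blocks inside blocks

We now choose the tests. At stage $j$ every test is a product of blocks $U_j\xi$, where $\xi$ is a free letter and $U_j$ is fixed. At the next stage we group the stage-$j$ blocks, and fix all but one free letter in each group by a carefully chosen $g_j$.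

The sets $T_+[X_1,\dots,X_{n-1}]$ and $\{(m,p):m\ge n,\ 0\ne p\in k[X_1,\dots,X_m]\}$ are countable. Enumerate them as $f_0,f_1,\dots$ and $(m_0,p_0),(m_1,p_1),\dots$.

**Definition (recursion).** We define homogeneous $g_j,U_j\in\Gamma$, integers $B_j=\deg U_j+1$, and algebra endomorphisms $\theta_j:\Gamma\to\Gamma$ with $\theta_j(e_\lambda)=U_je_\lambda$. Start with $U_0=1$, $B_0=1$, $\theta_0=\mathrm{id}$. Given stage $j$:

* let $\mu^{(j)}$ be the homomorphism of Lemma 2 for $f_j$, and let $z_j$ be given by Lemma 3 for $\nu=\mu^{(j)}\circ\theta_j$;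
* let $q_j$ be given by Lemma 1 for $(m_j,p_j)$;
* let $\omega_j=\prod_{(\lambda,\lambda')\in A_j\times A_j}\varepsilon_\lambda\varepsilon_{\lambda'}$, in some order;
* let $g_j''=e_0\,z_jq_j\omega_j\,e_0$, $D_j=\deg g_j''$, $g_j=e_*^{D_j}g_j''$, $a_j=\deg g_j=2D_j$;
* let $U_{j+1}=\theta_j(g_j)U_j$.

Each factor has one job. The factor $z_j$ kills the high components of $\sum_i f_j^i$. The factor $q_j$ makes $p_j$ divide a certain scalar. The factor $\omega_j$ guarantees that every pair of letters from $A_j$ is seen. The run of stars followed by $e_0$ marks the beginning of a block.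

**Consequences.** First, $\deg U_{j+1}=a_jB_j+B_j-1$, so
$$B_{j+1}=(a_j+1)B_j,\qquad \theta_{j+1}(e_\lambda)=\theta_j(g_j)U_je_\lambda=\theta_j(g_je_\lambda). \tag{3}$$
Here $D_j\ge6$ (two letters $e_0$, at least one letter each from $z_j$ and $q_j$, at least two from $\omega_j$). So $B_{j+1}>B_j$, $B_j\to\infty$, and $B_{j+1}\ge2$.

Second, all $g_j$ and $U_j$ are good, by induction. For homogeneous $w$ we have
$$\chi_m(\theta_j(w))=\chi_m(U_j)^{\deg w}\chi_m(w).$$
So if $U_j$ is good, $\theta_j$ carries good elements to good elements. The factors of $g_j$ are good, hence $U_{j+1}=\theta_j(g_j)U_j$ is good. In particular $U_j\ne0$. Since $q_j$ is a factor of $g_j$ and $\chi_{m_j}(q_j)=p_j$,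
$$p_j\ \text{ divides }\ \chi_{m_j}(U_{j+1}). \tag{4}$$

**Definition (the ring).** Let $\Gamma^{(j)}=\theta_j(\Gamma)$ and
$$I^{(j)}=\{f\in T:\langle TfT,\Gamma^{(j)}\rangle=0\},\qquad I=\bigcup_jI^{(j)},\qquad R=T/I.$$

By (3), $\Gamma^{(j+1)}\subseteq\Gamma^{(j)}$, so $I^{(j)}\subseteq I^{(j+1)}$. Each $I^{(j)}$ is an ideal. It is homogeneous: for homogeneous $v,v'$ and homogeneous $\Xi\in\Gamma^{(j)}$, only the component $f_t$ with $\deg v+t+\deg v'=\deg\Xi$ contributes to $\langle vfv',\Xi\rangle$, so if $f$ passes all tests, so does each $f_t$. Also $1\notin I^{(j)}$, because $\langle1,1\rangle=1$ and $1\in\Gamma^{(j)}$. So $I\subset T_+$ is a homogeneous ideal and $R=k\oplus N$ with $N=T_+/I$.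

For illustration only, suppose $U=e_0$ and $\theta(e_\lambda)=e_0e_\lambda$. The tests are the words $e_0\xi_1e_0\xi_2\cdots e_0\xi_s$, with $e_0$ in all odd positions. Then $x_1x_1$ lies in the corresponding ideal: of two neighboring positions one is odd and carries $e_0\ne e_1$. But $x_1$ does not: $\langle x_0x_1,e_0e_1\rangle=1$.

**Testing rule.** To check that $f\in T[X_1,\dots,X_m]$ lies in $I^{(j)}[X_1,\dots,X_m]$, it suffices that $\langle vfv',\Xi\rangle=0$ for all homogeneous $v,v'\in T$ and all
$$\Xi=\theta_j(\xi_1\cdots\xi_s)=U_j\xi_1U_j\xi_2\cdots U_j\xi_s\qquad(\xi_i\text{ letters among the }e_\lambda), \tag{5}$$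
because these $\Xi$ span $\Gamma^{(j)}$ and a polynomial is zero when all its coefficients are. Here $\deg\Xi=sB_j$.

## Where a block starts

In an ideal of $R$ an element can be multiplied on both sides, but a test may meet the product at any offset relative to the blocks. We need elements $H_j$ that pair nontrivially only when they sit exactly on a $U_j$. The illustration $U=e_0$ shows that this is not automatic: $H=x_0$ has $\langle H,U\rangle=1$, but $\langle x_0\cdot H,e_0\xi_1\rangle=1$ for $\xi_1=e_0$, at the wrong offset. The stars cure this.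

**Lemma 4 (alignment).** For each $j$ there is a homogeneous $H_j\in T$ of degree $B_j-1$ such that

(i) $\langle H_j,U_j\rangle=1$;

(ii) if $v,v'\in T[X_1,\dots,X_m]$ are homogeneous, $\xi_1,\dots,\xi_s$ are letters, and $B_j\nmid\deg v$, then $\langle vH_jv',\theta_j(\xi_1\cdots\xi_s)\rangle=0$.

*Proof.* By linearity let $v,v'\in T$. We use induction on $j$. For $j=0$ put $H_0=1$: (i) is clear and (ii) is vacuous. Suppose $H_j$ is given, and write $D=D_j$, $a=a_j=2D$.

**Step 1: define $H_{j+1}$ and check (i).** Let $\pi_0$ be a word occurring in $g_j''$ with coefficient $\beta\ne0$, write $e_*^D\pi_0=e_{i_1}\cdots e_{i_a}$, and put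
$$H_{j+1}=\beta^{-1}H_jx_{i_1}H_jx_{i_2}\cdots H_jx_{i_a}H_j.$$
Its degree is $a B_j+B_j-1=B_{j+1}-1$. For a word $d=d_1\cdots d_a$ we have $\theta_j(d)U_j=U_jd_1U_jd_2\cdots U_jd_aU_j$. Cutting with (1) and using $\langle H_j,U_j\rangle=1$ gives $\langle H_{j+1},\theta_j(d)U_j\rangle=\beta^{-1}\langle x_{i_1}\cdots x_{i_a},d\rangle$. Summing over the words of $g_j$,
$$\langle H_{j+1},U_{j+1}\rangle=\beta^{-1}\langle x_{i_1}\cdots x_{i_a},g_j\rangle=\beta^{-1}\beta=1.$$

**Step 2: a nonzero pairing forces a marker inside a long word.** Suppose $\langle vH_{j+1}v',\theta_{j+1}(\xi_1\cdots\xi_s)\rangle\ne0$; we must show $B_{j+1}\mid\deg v$. By (3), $\theta_{j+1}(\xi_1\cdots\xi_s)=\theta_j(g_j\xi_1\cdots g_j\xi_s)$. So there is a word $d=d_0d_1\cdots d_{S-1}$, with $S=s(a+1)$, occurring in $g_j\xi_1\cdots g_j\xi_s$ and with $\langle vH_{j+1}v',\theta_j(d)\rangle\ne0$. Apply (ii) for $j$ to the *first* factor $H_j$ of $H_{j+1}$: $\deg v=iB_j$ for some $i$. Since $\deg v+\deg H_{j+1}\ge iB_j+aB_j$ and the total degree is $SB_j$, we have $i+a\le S$.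 Now $v$ covers exactly the blocks $U_jd_0,\dots,U_jd_{i-1}$, and (1) shows that $x_{i_1},\dots,x_{i_a}$ are paired with $d_i,\dots,d_{i+a-1}$. Hence
$$d_id_{i+1}\cdots d_{i+a-1}=e_*^D\pi_0.$$
Every word in $g_j''=e_0\cdots e_0$ begins and ends with $e_0$. So $d_i=\dots=d_{i+D-1}=e_*$ and $d_{i+D}=e_0$.

**Step 3: the marker occurs only at multiples of $a+1=2D+1$.** The word $d$ is a concatenation of pieces $e_*^D\,\pi\,\xi$ with $\pi$ a word of $g_j''$. Look at positions modulo $2D+1$. Residues $0,\dots,D-1$ carry $e_*$; residues $D,\dots,2D-1$ carry $\pi$, so residues $D$ and $2D-1$ carry $e_0$; residue $2D$ carries an arbitrary letter. The $D$ consecutive positions $i,\dots,i+D-1$ all carry $e_*$, so they avoid residues $D$ and $2D-1$. Therefore they lie in one of the two arcs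
$$\{D+1,\dots,2D-2\},\qquad\{2D,0,1,\dots,D-1\}.$$
The first has only $D-2$ elements, too few (this matters because $\pi$ may contain stars). The second has $D+1$ elements, so $i\equiv2D$ or $i\equiv0$. If $i\equiv2D$, then $i+D\equiv3D\equiv D-1$, where $d$ carries $e_*$, contradicting $d_{i+D}=e_0$. So $(a+1)\mid i$, and $B_{j+1}=(a+1)B_j$ divides $iB_j=\deg v$. $\square$

## At most $n-1$ variables: a nonzero radical

**Lemma 5.** For each $f\in T_+[X_1,\dots,X_{n-1}]$, the components of $S=\sum_if^i$ satisfy $S_t\in I[X_1,\dots,X_{n-1}]$ for all large $t$.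

*Proof.* Let $f=f_j$, $\mu=\mu^{(j)}$, $B=B_{j+1}$ and $t\ge2B$. We show $S_t\in I^{(j+1)}[X_1,\dots,X_{n-1}]$.

**Step 1: $\mu$ kills every stage-$(j+1)$ block.** For a letter $\xi$, (3) gives $\mu(\theta_{j+1}(\xi))=\mu(\theta_j(g_j))\,\mu(\theta_j(\xi))=0$, because $g_j$ has the factor $z_j$ and $\mu(\theta_j(z_j))=0$ by the choice of $z_j$.

**Step 2: $S_t$ is long enough to cover a block.** Let $\Xi=\theta_{j+1}(\xi_1\cdots\xi_s)$ and $v,v'$ be homogeneous with $\deg v+t+\deg v'=sB$ (otherwise the pairing is $0$). Let $i$ be least with $iB\ge\deg v$. Then $(i+1)B\le\deg v+2B-1<\deg v+t$, so the block of positions $iB+1,\dots,(i+1)B$ lies inside the part covered by $S_t$. Write $\Xi=\Psi\,\theta_{j+1}(\xi_{i+1})\,\Psi'$, where $\Psi=\sum\Psi_1\Psi_2$ with $\deg\Psi_1=\deg v$ and $\Psi'=\sum\Psi'_1\Psi'_2$ with $\deg\Psi_2'=\deg v'$. By (1) and Lemma 2,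
$$\langle vS_tv',\Xi\rangle=\sum\sum\langle v,\Psi_1\rangle\,\bigl[\mu(\Psi_2)\,\mu(\theta_{j+1}(\xi_{i+1}))\,\mu(\Psi_1')\bigr]_{\emptyset,\emptyset}\,\langle v',\Psi_2'\rangle=0.\qquad\square$$

**Inverting $1-f$.** Let $0\le m\le n-1$ and $f\in T_+[X_1,\dots,X_m]$. Comparing coefficients, $S_t\in T[X_1,\dots,X_m]\cap I[X_1,\dots,X_{n-1}]=I[X_1,\dots,X_m]$ for all $t\ge t_0$, with some $t_0\ge1$. Write $f=\sum_{i\ge1}f_{[i]}$ in components and let $S'=\sum_{t<t_0}S_t$. From $S=1+fS$ we have $S_0=1$ and $S_t=\sum_{i\ge1}f_{[i]}S_{t-i}$ for $t\ge1$ (with $S_r=0$ for $r<0$). So $(1-f)S'$ has component $1$ in degree $0$, and $0$ in degrees $1\le t<t_0$. In degree $t\ge t_0$ its component is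
$$-\sum_{t-i<t_0}f_{[i]}S_{t-i}=-S_t+\sum_{t-i\ge t_0}f_{[i]}S_{t-i}\in I[X_1,\dots,X_m].$$
From $S=1+Sf$ the same holds for $S'(1-f)$. So $1-f$ is invertible in $R[X_1,\dots,X_m]$. Every element of $N[X_1,\dots,X_m]$ is the image of such an $f$, hence
$$N[X_1,\dots,X_m]\subseteq J(R[X_1,\dots,X_m])\qquad(0\le m\le n-1). \tag{6}$$
Lemma 6 below shows that $c_n\in N[X_1,\dots,X_n]$ is not nilpotent in $R[X_1,\dots,X_n]$; so $N\ne0$ and the radical in (6) is nonzero. Therefore $R[X_1,\dots,X_m]$ is not primitive, on either side, for $m\le n-1$.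

## At least $n$ variables: every nonzero ideal is comaximal with $1-c$

Fix $m\ge n$ and write $X=(X_1,\dots,X_m)$, $\mathcal R=R[X]$, $c=c_m$, $\chi=\chi_m$. We use the same letters for images in $\mathcal R$. Note that $I[X]=\bigcup_jI^{(j)}[X]$, since a polynomial has finitely many coefficients.

**Lemma 6.** $c$ is not nilpotent in $\mathcal R$, and $(1-c)\mathcal R\ne\mathcal R$.

*Proof.* Given $j,t$ choose $s$ with $sB_j\ge t$. By (2), $\langle c^t\,c^{sB_j-t},\theta_j(e_0^s)\rangle=\chi(\theta_j(e_0^s))=\chi(U_j)^s\ne0$. So $c^t\notin I^{(j)}[X]$ for all $j$, that is, $c^t\notin I[X]$. Suppose $(1-c)b=1$ with $b=\sum b_t$ in components. Comparing degrees, $b_0=1$ and $b_t=cb_{t-1}$ for $t\geq 1$, so $b_t=c^t\ne0$ for all $t$, which is impossible for a finite sum. $\square$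

For $J\ge0$ write $B=B_{J+1}\ge2$, $U=U_{J+1}$, $H=H_{J+1}$, $\gamma_J=\chi(U_{J+1})\ne0$, and
$$K_J=HcHcH,\qquad Z_J=\sum_{a=0}^{B-1}c^aK_Jc^{B-1-a},\qquad l_J=\deg Z_J=4B-2 .$$
The degree is right because $\deg K_J=3(B-1)+2=3B-1$. Inside a test, $H$ only sees aligned positions. The sum over $a$ tries all $B$ offsets, exactly one of which is aligned. That makes $Z_J$ behave like a power of $c$.

**Lemma 7.** $\gamma_J^3Z_J=c^{l_J}$ in $\mathcal R$, for every $J\ge0$.

*Proof.* We show $\gamma_J^3Z_J-c^{l_J}\in I^{(J+1)}[X]$ with the testing rule. Let $\Xi=\theta_{J+1}(\xi_1\cdots\xi_s)$ and $v,v'$ be homogeneous with $\deg v+l_J+\deg v'=sB$.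

**Step 1: only one offset contributes.** There is exactly one $a\in\{0,\dots,B-1\}$ with $\deg v+a=iB$, $i$ an integer. For $a'\ne a$, Lemma 4(ii) applied to the first $H$ in $vc^{a'}HcHcHc^{B-1-a'}v'$ gives pairing $0$ with $\Xi$.

**Step 2: locate the aligned term.** As $a\le B-1$, $iB+3B-1\le\deg v+l_J\le sB$. Since $B\ge2$, this forces $i+3\le s$. So $\Xi=\Psi\cdot U\xi_{i+1}U\xi_{i+2}U\cdot\Psi'$ with $\deg\Psi=iB=\deg(vc^a)$ and middle part of degree $3B-1=\deg K_J$.

**Step 3: compare.** By (1), (2) and $\langle H,U\rangle=1$,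
$$\langle vc^aK_Jc^{B-1-a}v',\Xi\rangle=\langle vc^a,\Psi\rangle\,\chi(\xi_{i+1})\chi(\xi_{i+2})\,\langle c^{B-1-a}v',\Psi'\rangle .$$
Writing $c^{l_J}=c^a\,c^{3B-1}\,c^{B-1-a}$,
$$\langle vc^{l_J}v',\Xi\rangle=\langle vc^a,\Psi\rangle\,\chi(U\xi_{i+1}U\xi_{i+2}U)\,\langle c^{B-1-a}v',\Psi'\rangle .$$
The second is $\chi(U)^3=\gamma_J^3$ times the first. $\square$

**Lemma 8.** Let $Q\ne0$ be an ideal of $\mathcal R$. There are $J$ and $0\ne p\in k[X]$ with $pK_J\in Q$, hence $pZ_J\in Q$.

*Proof.* Let $b\in T[X]\setminus I[X]$ represent an element of $Q$. Write $b=\sum_{r\le\tau}b_r$ in components and choose $t$ with $b_t\notin I[X]$. Choose $J$ with $B_J\ge\max(\tau,1)$ and such that every letter $\lambda$ with $x_\lambda$ occurring in $b$ lies in $A_J$.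

**Step 1: detect $b_t$ by a test of only two blocks, with letters in $A_J$.** We claim that there are monomials $v_1,v_1'\in T$ and $\lambda,\lambda'\in A_J$ with $\langle v_1b_tv_1',\theta_J(\varepsilon_\lambda\varepsilon_{\lambda'})\rangle\ne0$.

Since $b_t\notin I^{(J)}[X]$, there are monomials $v,v'$ and a word $\delta$ with $\langle vb_tv',\theta_J(\delta)\rangle\ne0$. Let $hB_J\le\deg v<(h+1)B_J$; then $\delta$ has length at least $h$. Choose a monomial $u$ with $\langle u,\theta_J(e_0e_0)\rangle\ne0$, possible as $\theta_J(e_0e_0)\neq 0$. By (1) we may replace $\delta$ by $\delta e_0e_0$ and $v'$ by $v'u$. So we may assume that $\delta$ has length at least $h+2$. As $t\le B_J$, we have $\deg v+t<(h+2)B_J$, so the positions of $b_t$ lie in the two blocks $\{hB_J+1,\dots,(h+2)B_J\}$. Split off the parts of $v$ and $v'$ outside these two blocks. By (1) a nonzero factor remains: monomials $v_1,v_1'$ and letters $e_\lambda,e_{\lambda'}$ with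
$$\langle v_1b_tv_1',\,U_Je_\lambda U_Je_{\lambda'}\rangle\ne0.$$

We now move the letters into $A_J$. If the position of $e_\lambda$ falls into $b_t$, then some monomial of $b_t$ has $x_\lambda$ there, so $\lambda\in A_J$. If it falls into $v_1$ or $v_1'$, the letter of that monomial at this position is $x_\lambda$; replacing it by $x_0$ and $e_\lambda$ by $e_0$ does not change the value, since $\langle x_\lambda,e_\lambda\rangle=1=\langle x_0,e_0\rangle$, and $0\in A_J$. The same applies to $e_{\lambda'}$. So the bilinear map $(\xi,\eta)\mapsto\langle v_1b_tv_1',\theta_J(\xi\eta)\rangle$ is nonzero on the span of $\{e_\lambda\}_{\lambda\in A_J}$. This is also the span of $\{\varepsilon_\lambda\}_{\lambda\in A_J}$, so the map is nonzero on some pair $(\varepsilon_\lambda,\varepsilon_{\lambda'})$.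

**Step 2: embed this test into $U_{J+1}$.** Because $\omega_J$ contains $\varepsilon_\lambda\varepsilon_{\lambda'}$, we have $g_J=G_1\varepsilon_\lambda\varepsilon_{\lambda'}G_2$, where $G_1,G_2$ are products of good elements. So $\theta_J(G_1)$ and $\theta_J(G_2)U_J$ are good, hence nonzero, and by nondegeneracy there are homogeneous $y_1,y_2\in T$ with $\langle y_1,\theta_J(G_1)\rangle=1=\langle y_2,\theta_J(G_2)U_J\rangle$. Put $y=y_1v_1$ and $y'=v_1'y_2$. Since $U_{J+1}=\theta_J(G_1)\,\theta_J(\varepsilon_\lambda\varepsilon_{\lambda'})\,\theta_J(G_2)U_J$, we get $\deg(yb_ty')=B-1$, where $B=B_{J+1}$, and by (1)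
$$p:=\langle yb_ty',U_{J+1}\rangle=\langle v_1b_tv_1',\theta_J(\varepsilon_\lambda\varepsilon_{\lambda'})\rangle\ne0 .$$

**Step 3: between two aligned $H$'s, $yby'$ acts as $p\,H$.** With $H=H_{J+1}$ and $U=U_{J+1}$, we claim for all $x,x'\in T_1$
$$Hx\,yby'\,x'H\equiv p\,HxHx'H\pmod{I^{(J+1)}[X]} . \tag{7}$$
Test against homogeneous $v,v'$ and $\Xi=\theta_{J+1}(\xi_1\cdots\xi_s)$. First, the components $b_r$ with $r\ne t$ contribute nothing. Apply Lemma 4(ii) to the first and the last $H$ in $vHx\,yb_ry'\,x'Hv'$. A nonzero pairing forces $B\mid\deg v$ and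
$$B\mid\deg v+(B-1)+1+(B-1+r-t)+1=\deg v+2B+(r-t),$$
so $B\mid r-t$. As $|r-t|\le\tau\le B_J<B$, this gives $r=t$.

If $B\nmid\deg v$, both sides of (7) pair to $0$. Let $\deg v=iB$. The term with $b_t$ and the right side both have degree $3B-1$, so both pair to $0$ unless $iB+3B-1+\deg v'=sB$. In that case $i+3\le s$ because $B\ge2$. Write $\Xi=\Psi\cdot U\xi_{i+1}U\xi_{i+2}U\cdot\Psi'$ with $\deg\Psi=iB$. By (1) and $\langle H,U\rangle=1$,
$$\langle vHx\,yb_ty'\,x'Hv',\Xi\rangle=\langle v,\Psi\rangle\langle x,\xi_{i+1}\rangle\,p\,\langle x',\xi_{i+2}\rangle\langle v',\Psi'\rangle=p\,\langle vHxHx'Hv',\Xi\rangle .$$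
This proves (7).

**Step 4: insert $c$.** Both sides of (7) are bilinear in $(x,x')$, so by $k[X]$-linearity (7) holds for $x=x'=c$. In $\mathcal R$ this reads $pK_J=Hc\,yby'\,cH\in Q$. Since $p$ is central, $pZ_J=\sum_ac^a(pK_J)c^{B-1-a}\in Q$. $\square$

**Right primitivity for $m\ge n$.** Let $Q\ne0$ be an ideal of $\mathcal R$. By Lemma 6 and the criterion it suffices to show $Q+(1-c)\mathcal R=\mathcal R$. Let $\bar1$ be the image of $1$ in the right module $\mathcal R/(1-c)\mathcal R$. We must show $\bar1\in\bar1Q$. Since $\bar1c=\bar1$, Lemma 7 gives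
$$\bar1=\bar1c^{l_J}=\bar1\,\gamma_J^3Z_J\qquad\text{for all }J. \tag{8}$$

**Step 1: get $\bar1$ into $\bar1Q$ up to a polynomial factor.** Take $J,p$ from Lemma 8. By (8), $\bar1p=\bar1\gamma_J^3\,(pZ_J)\in\bar1Q$.

**Step 2: remove the factor $p$.** The pair $(m,p)$ occurs in the enumeration, say $(m,p)=(m_{J'},p_{J'})$. By (4), $\gamma_{J'}=pp'$ with $p'\in k[X]$. Use (8) again, now with $J'$; as $k[X]$ is central,
$$\bar1=\bar1\,\gamma_{J'}^3Z_{J'}=(\bar1p)\,p'\gamma_{J'}^2Z_{J'}\in\bar1Q .$$

So $R[X_1,\dots,X_m]$ is right primitive for every $m\ge n$.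

**Left primitivity for $m\ge n$.** The criterion holds with sides exchanged, using $\mathcal R(1-c)$ and a maximal left ideal. This left ideal is proper: $b(1-c)=1$ would give $b_0=1$ and $b_t=b_{t-1}c$, so $b_t=c^t\ne0$ for all $t$. Lemmas 7 and 8 do not favor a side. In $\mathcal R/\mathcal R(1-c)$ we have $c\bar1=\bar1$, hence $\bar1=\gamma_J^3Z_J\bar1$ for all $J$. With $J,p$ from Lemma 8, $p\bar1=\gamma_J^3(pZ_J)\bar1\in Q\bar1$. With $J'$ as above, $\bar1=p'\gamma_{J'}^2Z_{J'}(p\bar1)\in Q\bar1$, because $Z_{J'}Q\subseteq Q$. So $Q+\mathcal R(1-c)=\mathcal R$ for every nonzero ideal $Q$, and $\mathcal R$ is left primitive.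

**The remaining properties of $R$.** The ring $R$ is graded by construction, and countable because $k$ and $\Lambda$ are countable. By (6) with $m=0$, $N\subseteq J(R)$, and $R/N=k$, so $R$ is local. The field $k$ may have any prescribed characteristic. Together with (6) and $N\ne0$, which settle $m\le n-1$, this proves the Theorem. $\blacksquare$

For $n=2$ we have $0\ne N[X_1]\subseteq J(R[X_1])$, so $R[X_1]$ is not primitive, although $R[X_1,X_2]$ is: the answer that one would first guess is false. More generally, for every $n\ge2$ there is a ring $R$ with $R[X_1,\dots,X_{n'}]$ primitive for all $n'\ge n$ and $R[X_1,\dots,X_m]$ not primitive for every $0\le m<n$.
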